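# Gaps below powers of two: levels of quaternion and octonion algebras

All fields have characteristic different from $2$. A diagonal quadratic form is written $\langle a_1,\dots,a_m\rangle$, the orthogonal sum of $m$ copies of $\varphi$ is $m\times\varphi$, and $D(\varphi)$ is the set of nonzero values of $\varphi$.

## 1. Four squares in a quaternion algebra

Let $C=\left(\frac{a,b}{K}\right)$ be a quaternion algebra, with $i^2=a$, $j^2=b$, $ij=-ji$. An element of $C$ is $u+p$ with $u\in K$ and $p$ in the space $C_0$ of pure (trace zero) elements, spanned by $i,j,ij$. The square of a pure element is a scalar, so $T(p):=p^2$ is a quadratic form on $C_0$, the *pure trace form*. Since $i,j,ij$ anticommute pairwise, $T\simeq\langle a,b,-ab\rangle$. For every element,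
$$(u+p)^2=\bigl(u^2+T(p)\bigr)+2up. \tag{1}$$

The norm form of $C$ is $\langle1\rangle\perp -T$. The algebra is *split* if this form is isotropic; otherwise it is a division algebra.

**Definition.** For a nonsplit $C$, the level $s(C)$ is the least $n\ge1$ such that $-1$ is a sum of $n$ squares in $C$. The sublevel $\underline s(C)$ is the least $n\ge 1$ such that $0=\sum_{i=1}^{n+1}a_i^2$ with $a_i\in C$ not all $0$. (The minimum of the empty set is $\infty$.)

If $-1=\sum_{i=1}^n a_i^2$, then $0=1^2+\sum_{i=1}^n a_i^2$, so $\underline s(C)\le s(C)$ always.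

**Example.** The inequality can be strict. Take $C=\left(\frac{2,5}{\mathbb Q}\right)$, so $T=\langle 2,5,-10\rangle$. Neither $2$ nor $-2$ is a square mod $5$.

* $C$ is not split. Suppose $t^2-2\alpha^2-5\beta^2+10\gamma^2=0$ in integers without a common factor. Mod $5$ we get $t\equiv\alpha\equiv0$. Dividing by $5$ gives $-\beta^2+2\gamma^2\equiv0$, so $\beta\equiv\gamma\equiv 0$, a contradiction.
* $\underline s(C)=1$, because $(i+ij)^2=2-10=-8$ and $(2i)^2=8$.
* $s(C)\le 2$, because $(i+j+ij)^2+i^2=(2+5-10)+2=-1$.
* $s(C)\ne1$. By (1), $(u+p)^2=-1$ forces $up=0$. If $p=0$, then $u^2=-1$ in $\mathbb Q$, which is impossible. Otherwise $u=0$ and $T(p)=-1$, so $t^2+2\alpha^2+5\beta^2-10\gamma^2=0$ has a nontrivial solution. This is excluded by the same argument mod $5$, now using that $-2$, and then $2$, is not a square.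

**A sum of squares as a configuration of vectors.** Write $d=\dim C_0$ (here $d=3$) and fix an orthogonal basis $c_1,\dots,c_d$ of $C_0$, with $T(c_j)=t_j\ne0$. Given $N$ elements
$$a_l=u_l+p_l,\qquad p_l=\sum_{j=1}^d w_{jl}\,c_j\qquad(1\le l\le N),$$
collect the coefficients into vectors $u=(u_l)$ and $w_j=(w_{jl})_l$ in $V=K^N$. Let $q=N\times\langle1\rangle$ be the sum-of-squares form on $V$ and $b$ its bilinear form, so $q(v)=b(v,v)$. By (1), the scalar part of $\sum_l a_l^2$ is $\sum_l u_l^2+\sum_{l,j}t_jw_{jl}^2$, and its pure part is $2\sum_j\bigl(\sum_l u_lw_{jl}\bigr)c_j$. Hence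
$$\sum_{l=1}^N a_l^2=0\iff q(u)+\sum_{j=1}^d t_j\,q(w_j)=0\ \text{ and }\ b(u,w_j)=0\text{ for all }j. \tag{2}$$
Call a tuple $(u;w_1,\dots,w_d)\ne0$ satisfying the right-hand side of (2) a *solution of length $N$*. Two observations carry the whole talk.

* The conditions do not mention a basis of $V$. So if $g_1,\dots,g_N$ is any orthonormal basis of $(V,q)$, the elements $a_l=b(u,g_l)+\sum_j b(w_j,g_l)c_j$ also satisfy $\sum a_l^2=0$, and they are not all $0$.
* If $S:V\to V$ is linear with $q(Sv)=\lambda q(v)$ for some $\lambda\in K^*$ (a *similitude* with factor $\lambda$), then $b(Sv,Sv')=\lambda b(v,v')$ and $S$ is bijective. So $(Su;Sw_1,\dots,Sw_d)$ is again a solution: both conditions in (2) are multiplied by $\lambda$.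

The next lemma turns a vanishing sum of $M$ squares into an expression of $-1$ with the same number of squares. It uses only (1).

**Lemma 1.** Let $a_l=u_l+p_l\in C$ $(1\le l\le M)$ be not all $0$, with $\sum a_l^2=0$. If all $u_l=0$, or if $\sum u_l^2\ne0$, then $-1$ is a sum of $M$ squares in $C$.

*Proof.* If all $u_l=0$, then $\sum T(p_l)=0$ with not all $p_l=0$. So the nondegenerate form $M\times T$ is isotropic, hence contains a hyperbolic plane and represents every element of $K^*$. In particular $-1=\sum_{l=1}^M T(y_l)=\sum y_l^2$ with $y_l\in C_0$.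

Now let $Q=\sum u_l^2\ne0$. The pure part of $\sum a_l^2=0$ gives $\sum u_lp_l=0$, so $\sum u_la_l=Q$. For $t\in K$,
$$\sum_{l=1}^M(ta_l+u_l)^2=t^2\sum a_l^2+2t\sum u_la_l+\sum u_l^2=2tQ+Q.$$
The choice $t=-(1+Q)/(2Q)$ makes this $-1$. $\square$

**Proposition 2.** Let $C$ be a quaternion algebra over $K$. If a sum of four squares in $C$ vanishes nontrivially, then $-1$ is a sum of three squares in $C$. In other words, for $C$ nonsplit, $\underline s(C)\le3$ implies $s(C)\le3$.

*Proof.* Here $N=4$, $q=4\times\langle1\rangle$.

**Step 1: dispose of isotropic $q$.** Suppose $x_1^2+x_2^2+x_3^2+x_4^2=0$ nontrivially in $K$. If $x_1^2+x_2^2=0$, then one of the pairs $(x_1,x_2)$, $(x_3,x_4)$ is nonzero with vanishing sum of squares, and $-1$ is a square in $K$. Otherwise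
$$-1=\frac{(x_3^2+x_4^2)(x_1^2+x_2^2)}{(x_1^2+x_2^2)^2}$$
is a sum of two squares by the two-square identity. From now on $q$ is anisotropic.

**Step 2: make one of the four elements a scalar.** Let $(u;w_1,w_2,w_3)$ be a solution of length $4$. Three vectors in $K^4$ have a common nonzero orthogonal vector $f$. Put $\lambda=q(f)\ne0$. Identify $K^4$ with $\left(\frac{-1,-1}{K}\right)$ so that the standard basis is $1,i,j,ij$ and $q$ is the norm form. Let $Sv=\bar fv$. Since the norm is multiplicative, $q(Sv)=\lambda q(v)$, and $Sf=\bar ff=\lambda e_1$. Put $u'=Su$ and $w_j'=Sw_j$. The first coordinate of $w_j'$ is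
$$b(w'_j,e_1)=\lambda^{-1}b(Sw_j,Sf)=b(w_j,f)=0 .$$
So, reading the new solution in the standard basis, $a_1'=u'_1\in K$ and
$$u_1'^2+a_2'^2+a_3'^2+a_4'^2=0 .$$

**Step 3: conclude.** If $u'_1\neq0$, divide by $u_1'^2$. If $u_1'=0$, then $a'_2,a_3',a_4'$ are not all $0$ and their squares sum to $0$. Either their scalar parts all vanish, or $u'\ne0$ and $\sum_{l\ge2} u_l'^2=q(u')\ne0$ by anisotropy. Lemma 1 with $M=3$ finishes the proof. $\square$

What changes when four is replaced by eight? There are still only three vectors $w_j$, now in an $8$-dimensional space, so there is far more room. How many of the eight elements can we make harmless? The answer decides a conjecture about generic algebras, which we state next.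

## 2. Generic algebras with $-1$ a sum of $n$ pure squares

**Octonion algebras.** Let $B=\left(\frac{a,b}{K}\right)$ and $c\in K^*$. The octonion algebra $\left(\frac{a,b,c}{K}\right)$ is $B\oplus B\ell$ with the Cayley–Dickson product $(p+q\ell)(r+s\ell)=(pr+c\,\bar sq)+(sp+q\bar r)\ell$. Its pure elements are $p+q\ell$ with $p\in B_0$, $q\in B$. Since $\bar p=-p$, such an element has square $p^2+c\,\bar qq+(qp+q\bar p)\ell=p^2+c\,\bar qq$, a scalar. As $\bar qq$ is the form $\langle1,-a,-b,ab\rangle$,
$$T\simeq\langle a,b,-ab,c,-ac,-bc,abc\rangle .$$
Again the norm form is $\langle1\rangle\perp-T$. Formula (1) holds, and with it (2) and Lemma 1, now with $d=7$. We treat both cases together: $C$ is a quaternion algebra with $d=3$ or an octonion algebra with $d=7$, and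
$$D:=d+1\in\{4,8\}.$$

**Function fields.** For an anisotropic form $\varphi$ over $F$ of dimension at least $3$, $F(\varphi)$ is the function field of the projective quadric $\varphi=0$. Over $F(\varphi)$ the form $\varphi$ has the generic zero, so it becomes isotropic. Example: for $\varphi=\langle1,x,y,-xy\rangle$, setting the last coordinate equal to $1$ gives $F(\varphi)=F(\sigma,\tau)\bigl(\sqrt{-x\sigma^2-y\tau^2+xy}\bigr)$.

**The algebras.** Let $F_0$ be formally real. For $d=3$ let $F=F_0(x,y)$ and start from $\left(\frac{x,y}{F}\right)$; for $d=7$ let $F=F_0(x,y,z)$ and start from $\left(\frac{x,y,z}{F}\right)$, with $x,y,z$ independent indeterminates. Let $T_P$ be the pure trace form of the starting algebra, and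
$$\varphi_n:=\langle1\rangle\perp n\times T_P,\qquad K=F(\varphi_n)\qquad(n\ge1).$$
Then $Q(n)$ (if $d=3$), resp. $O(n)$ (if $d=7$), is the starting algebra extended to $K$. I write $C(n)$ for either. We extend scalars exactly so that $\varphi_n$ becomes isotropic, which makes $-1$ a sum of $n$ squares of pure elements. The question is whether one can do with fewer squares. The source "New Values For The Level And Sublevel Of Composition Algebras" states:

**Conjecture 3.2.** $s(Q(n))=\underline s(Q(n))=s(O(n))=\underline s(O(n))=n$ for all integers $n\ge1$.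

For $n=1$ this is easy to see for $Q(1)$. In the function field example above put $t_0=\sqrt{-x\sigma^2-y\tau^2+xy}$ and $p=\sigma i+\tau j+ij$. Then $T(p)=x\sigma^2+y\tau^2-xy=-t_0^2$, so $(p/t_0)^2=-1$ and the level and the sublevel are $1$.

To speak about $C(n)$ at all we need to know that $\varphi_n$ is anisotropic over $F$ and that $C(n)$ is not split. Recall two theorems of Springer. First, an anisotropic form stays anisotropic over every extension of odd degree. Second, over $k((t))$ a form $\langle\alpha_1,\dots,\alpha_m\rangle\perp t\langle\beta_1,\dots,\beta_n\rangle$ with $\alpha_i,\beta_i\in k^*$ is anisotropic if and only if its two residue forms $\langle\alpha_1,\dots,\alpha_m\rangle$ and $\langle\beta_1,\dots,\beta_n\rangle$ are anisotropic over $k$. Finally, the *first Witt index* $i_1(\varphi)$ of an anisotropic form is its Witt index over $F(\varphi)$. For instance $4\times\langle1\rangle$ over $\mathbb R$ has $i_1=2$, since over its function field it is an isotropic Pfister form and so hyperbolic.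

**Lemma 3.**
(a) For all $a,m\ge1$ the form $a\times\langle1\rangle\perp m\times T_P$ is anisotropic over $F$ and over every odd degree extension of $F$.
(b) $K=F(\varphi_n)$ is formally real and $C(n)$ is not split.
(c) $i_1(\varphi_n)=1$.

*Proof.* **(a): pass to iterated Laurent series.** By Springer's first theorem it suffices to treat $F$, which embeds in $F_0((x))((y))$, resp. $F_0((x))((y))((z))$.

Let $d=3$. Here $T_P=\langle x\rangle\perp y\langle1,-x\rangle$, so the residue forms with respect to $y$ are $a\times\langle1\rangle\perp m\times\langle x\rangle$ and $m\times\langle1,-x\rangle$. The residue forms of the first with respect to $x$ are $a\times\langle1\rangle$ and $m\times\langle1\rangle$; those of the second are $m\times\langle1\rangle$ and $m\times\langle-1\rangle$. All are anisotropic because $F_0$ is formally real.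

Let $d=7$. Here $T_P=\langle x,y,-xy\rangle\perp z\langle1,-x,-y,xy\rangle$. The first residue form with respect to $z$ is $a\times\langle1\rangle\perp m\times\langle x,y,-xy\rangle$, just treated. The second is $m\times\langle1,-x\rangle\perp y\bigl(m\times\langle-1,x\rangle\bigr)$. Its residue forms with respect to $y$ are $m\times\langle1,-x\rangle$ and its negative, which we have seen to be anisotropic.

**(b), (c): compare with a real closed field.** $F$ has an ordering with $x,y<0$ (and $z<0$ if $d=7$): take an ordering of $F_0$ and make the indeterminates successively negative infinitesimals. Then all diagonal entries of $T_P$ are negative: $x$, $y$, $-xy$, and for $d=7$ also $z$, $-xz$, $-yz$, $xyz$. Let $R$ be the real closure of $F$ for this ordering. Over $R$ we have $\varphi_n\cong\langle1\rangle\perp dn\times\langle-1\rangle$, of Witt index $1$. Write $\varphi_n\cong XY+\psi$ over $R$ with $\psi\cong(dn-1)\times\langle-1\rangle$. On the chart $Y=1$ the quadric is the graph $X=-\psi$, so $R(\varphi_n)$ is purely transcendental over $R$, hence formally real. Therefore $\psi$ stays anisotropic over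 $R(\varphi_n)$, and $\varphi_n$ has Witt index $1$ there. Also the norm form $\langle1\rangle\perp-T_P\cong D\times\langle1\rangle$ is anisotropic over $R(\varphi_n)$. Since $\varphi_n$ is nondegenerate of dimension at least $3$, its quadric stays integral over $R$, so $K=F(\varphi_n)\subset R(\varphi_n)$. Hence $K$ is formally real, the norm form is anisotropic over $K$, and the Witt index of $\varphi_n$ over $K$ is at most $1$. It is at least $1$ because of the generic zero. $\square$

**The upper bound.** Over $K$ there is a nontrivial relation $t^2+\sum_{i=1}^nT(p_i)=0$. If $t\ne0$, divide by $t^2$. If $t=0$, then $n\times T$ is isotropic, hence represents $-1$. In both cases $-1$ is a sum of $n$ squares of pure elements: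
$$\underline s(C(n))\le s(C(n))\le n. \tag{3}$$

So the conjecture says that (3) is an equality throughout. It is false, for the following reason, which concerns all algebras and not only the generic ones.

**Theorem A (gap theorem).** Let $C$ be a nonsplit quaternion or octonion algebra over any field $K$ of characteristic $\ne2$, and let $N=2^k\ge D$. If $\underline s(C)<N$, then
$$\underline s(C)\le s(C)\le \tfrac dD N .$$
So no quaternion algebra has level or sublevel strictly between $3\cdot2^{k-2}$ and $2^k$, and no octonion algebra has level or sublevel strictly between $7\cdot 2^{k-3}$ and $2^k$.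

**Corollary.** If $\frac dDN<n<N$ with $N=2^k\ge 2D$, then $\underline s(C(n))\le s(C(n))\le\frac dD N<n$. So Conjecture 3.2 fails for $Q(n)$ at $n=7;\ 13,14,15;\ 25,\dots,31;\dots$ and for $O(n)$ at $n=15;\ 29,30,31;\dots$.

**Theorem B (exact values).**
1. $s(C(2^k-1))=\underline s(C(2^k-1))=\frac dD2^k$ whenever $2^k\ge D$. That is, $s=\underline s=3\cdot2^{k-2}$ for $Q(2^k-1)$, $k\ge2$, and $s=\underline s=7\cdot2^{k-3}$ for $O(2^k-1)$, $k\ge3$.
2. $s(C(2^k))=\underline s(C(2^k))=2^k$ for all $k\ge0$.
3. For all $n\ge1$: $\underline s(C(n))\ge \frac{dn}{D}$ and $s(C(n))\ge\min\{n,\frac{d(n+1)}{D}\}$. Hence $s(Q(n))=n$ for $n\le 6$ and $s(Q(7))=6$; $s(O(n))=n$ for $n\le14$ and $s(O(15))=14$; $\underline s(Q(n))=n$ for $n\le4$; $\underline s(O(n))=n$ for $n\le8$. Also $s(C(2^k-2))=\frac dD2^k$ if $2^k\ge2D$.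

By parts 1 and 2 of Theorem B, both ends $\frac dD2^k$ and $2^k$ of each gap are values of the level and of the sublevel, so Theorem A is sharp. By part 3, $n=7$ (resp. $n=15$) is exactly the first place where the level statement for $Q(n)$ (resp. $O(n)$) fails.

Proposition 2 is Theorem A for $d=3$, $N=4$. The second sentence of Theorem A follows from the first: if the level or the sublevel lies strictly between $\frac dDN$ and $N$, then $\underline s(C)<N$, so both are at most $\frac dDN$, a contradiction.

## 3. Eight squares: one orthogonal vector is not enough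

Take $d=3$, $N=8$: a nontrivial vanishing sum of eight squares in a quaternion algebra, that is, vectors $u,w_1,w_2,w_3\in K^8$ as in (2). Theorem A claims that $-1$ is a sum of six squares.

For general powers of two, the similitudes come from the following classical theorem.

**(P) (Pfister).** Let $\pi=r\times\langle1\rangle$ with $r$ a power of $2$. If $\lambda\in D(\pi)$, then $\lambda\pi\cong\pi$. If $\pi$ is isotropic and $r\ge2$, then $\pi$ is hyperbolic.

The first statement says that for every nonzero value $\lambda$ of $\pi$ there is a similitude of $\pi$ with factor $\lambda$. For $r=2$ and $\lambda=\alpha^2+\beta^2$ it is $(x,y)\mapsto(\alpha x-\beta y,\beta x+\alpha y)$; for $r=4$ it is quaternion multiplication, as in Section 1. We also use Witt's extension theorem (an isometry between subspaces of a nondegenerate space extends to the whole space) and Witt cancellation.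

Repeat the proof of Proposition 2. Let $W=\mathrm{span}(w_1,w_2,w_3)$, pick $0\ne f\in W^\perp$, set $\lambda=q(f)$, and take a similitude $S$ with factor $\lambda$. Then $g_1=\lambda^{-1}Sf$ has $q(g_1)=\lambda^{-2}\lambda\lambda=1$, and in an orthonormal basis starting with $g_1$ the first element is a scalar. This leaves $-1$ as a sum of *seven* squares. For $n=7$ that is exactly (3) and says nothing new.

To reach six squares we need two coordinates with no pure part, with $u$ zero in one of them. So we want orthogonal $f_1,f_2\in W^\perp$ with $u\perp f_2$ such that $Sf_1$ and $Sf_2$ become, after scaling, two vectors of one orthonormal basis. Since $\dim W^\perp\ge5$, orthogonality is cheap. The trouble is in the lengths. A similitude multiplies $q(f_1)$ and $q(f_2)$ by the same factor, and rescaling each vector changes its value only by a square, so the ratio $q(f_1)/q(f_2)$ must be a square. A careless choice violates this: if $W=\mathrm{span}(e_1,e_2,e_3)\subset\mathbb Q^8$, then $f_1=e_4$ and $f_2=e_5+e_6$ are orthogonal vectors of $W^\perp$ with values $1$ and $2$, and no similitude can make them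 both part of an orthonormal basis up to scalars. Linear algebra keeps the dimension of $W^\perp$ large but loses all control over the form $q|_{W^\perp}$.

We therefore want, inside $W^\perp$, a plane on which $q$ is $\langle\sigma,\sigma\rangle$. View $8\times\langle1\rangle$ as $\langle1,1\rangle\otimes(4\times\langle1\rangle)$, four blocks $\langle1,1\rangle$. If each of the three orthogonality conditions costs one whole block (two dimensions instead of one) but leaves a form of the shape $\langle1,1\rangle\otimes\langle\dots\rangle$, then after three conditions exactly one block $\sigma\langle1,1\rangle$ survives. The next section shows that this trade is always possible.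

## 4. Peeling off blocks

This step shows that one orthogonality condition can be met at the price of one block, with the block structure preserved.

**Lemma 4.** Let $\pi=r\times\langle1\rangle$, $r$ a power of $2$. Let $E$ be an anisotropic quadratic space with form $q$ and $E\cong\pi\otimes\langle\beta_1,\dots,\beta_t\rangle$, $t\ge2$, and let $w\in E$. Then $w^\perp\subset E$ contains a subspace $E'\cong\pi\otimes\langle\beta'_1,\dots,\beta'_{t-1}\rangle$ for some $\beta'_i\in K^*$.

*Proof.* Write $E=E_1\perp\dots\perp E_t$ with $E_i\cong\beta_i\pi$. If $w=0$, take $E'=E_1\perp\dots\perp E_{t-1}$. Let $w\ne0$, write $w=\sum w_i$ with $w_i\in E_i$, and put $I=\{i:w_i\ne0\}\ne\emptyset$.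

**Step 1: bases adapted to $w$.** For $i\in I$ put $\alpha_i=q(w_i)$, nonzero by anisotropy. Then $\alpha_i/\beta_i\in D(\pi)$, so $(\alpha_i/\beta_i)\pi\cong\pi$ by (P), and $E_i\cong\beta_i\pi\cong\alpha_i\pi$. Hence $E_i$ has an orthogonal basis with all values $\alpha_i$. By Witt's extension theorem some isometry of $E_i$ carries its first vector to $w_i$, which has the same value. So $E_i$ has an orthogonal basis $f_{i1}=w_i,f_{i2},\dots,f_{ir}$ with $q(f_{il})=\alpha_i$ for all $l$. For $i\notin I$ put $\alpha_i=\beta_i$ and take any orthogonal basis $f_{i1},\dots,f_{ir}$ of $E_i$ with all values $\alpha_i$.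

**Step 2: regroup into $r$ isometric layers and cut each in the same way.** Let $G_l=\mathrm{span}(f_{1l},\dots,f_{tl})\cong\langle\alpha_1,\dots,\alpha_t\rangle$, so $E=G_1\perp\dots\perp G_r$. Put $w^{(l)}=\sum_{i\in I}f_{il}\in G_l$; thus $w^{(1)}=w$. Let $H_l$ be the orthogonal complement of $w^{(l)}$ in $G_l$. As $w^{(l)}\ne0$ and $E$ is anisotropic, $\dim H_l=t-1$. The isometry $G_1\to G_l$, $f_{i1}\mapsto f_{il}$, carries $w^{(1)}$ to $w^{(l)}$ and hence $H_1$ to $H_l$. So all $H_l$ are isometric to one form $\langle\beta'_1,\dots,\beta'_{t-1}\rangle$, with $\beta'_i\ne0$ by anisotropy.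

**Step 3: check.** Put $E'=H_1\perp\dots\perp H_r\cong\pi\otimes\langle\beta_1',\dots,\beta_{t-1}'\rangle$. Here $H_1\perp w$ by construction, and for $l\ge2$ we have $H_l\subset G_l\perp G_1\ni w$. $\square$

**Example.** Let $K=\mathbb Q$, $r=t=2$, $E=\mathbb Q^4$ with blocks $\mathrm{span}(e_1,e_2)$ and $\mathrm{span}(e_3,e_4)$, and $w=e_1+e_3+e_4$. Then $\alpha_1=1$, $\alpha_2=2$, with bases $e_1,e_2$ and $e_3+e_4,\,e_3-e_4$. The layers are $\mathrm{span}(e_1,e_3+e_4)$ and $\mathrm{span}(e_2,e_3-e_4)$, and $H_1,H_2$ are spanned by $2e_1-e_3-e_4$ and $2e_2-e_3+e_4$. Both vectors have value $6$, they are orthogonal to each other, and both are orthogonal to $w$: the products are $2-1-1=0$ and $0-1+1=0$. So $E'\cong\langle6,6\rangle$.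

**Lemma 5.** Let $N=2^k\ge D$, $r=N/D$, $\pi=r\times\langle1\rangle$, and let $q=N\times\langle1\rangle$ on $V=K^N$ be anisotropic. For each subspace $W\subset V$ with $\dim W\le d$ there are $\sigma\in K^*$ and a subspace $L\subset W^\perp$ with $q|_L\cong\sigma\pi$.

*Proof.* Let $w_1,\dots,w_d$ span $W$. Start with $E_0=V\cong\pi\otimes(D\times\langle1\rangle)$. Suppose $E_{s-1}\cong\pi\otimes(\text{a form of dimension }D-s+1)$ has been found, $1\le s\le d$. Since $s\le d=D-1$, we have $D-s+1\ge2$, so Lemma 4 applies to $E_{s-1}$ and the orthogonal projection $\tilde w_s$ of $w_s$ to $E_{s-1}$. It gives $E_s\subset E_{s-1}$ with $E_s\perp\tilde w_s$ and $E_s\cong\pi\otimes(\text{a form of dimension }D-s)$. For $e\in E_s\subset E_{s-1}$ we have $b(e,w_s)=b(e,\tilde w_s)=0$. So $E_s$ is orthogonal to $w_1,\dots,w_s$. Take $L=E_d\cong\pi\otimes\langle\sigma\rangle$. $\square$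

There are $D=d+1$ blocks and $d$ conditions, so exactly one block survives.

## 5. From $N$ squares to $N-N/D$

*Proof of Theorem A.* Let $\underline s(C)\le N-1$, $q=N\times\langle1\rangle$ on $V=K^N$, $r=N/D$, $\pi=r\times\langle1\rangle$, and
$$M:=N-r=\tfrac dDN .$$
We show that $-1$ is a sum of $M$ squares in $C$.

**Step 1: dispose of isotropic $q$.** If $q$ is isotropic, it is hyperbolic by (P), so $\frac N2\times\langle1\rangle\perp\frac N2\times\langle1\rangle\cong\frac N2\times\langle1\rangle\perp\frac N2\times\langle-1\rangle$. By Witt cancellation $\frac N2\times\langle1\rangle\cong\frac N2\times\langle-1\rangle$, so $-1$ is a sum of $\frac N2\le M$ squares in $K$. From now on $q$ is anisotropic.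

**Step 2: find a block in $W^\perp$.** Adding zeros if necessary, we have $N$ elements of $C$, not all $0$, whose squares sum to $0$: a solution $(u;w_1,\dots,w_d)$ of length $N$. Put $W=\mathrm{span}(w_1,\dots,w_d)$; by (2), $u\perp W$. By Lemma 5 choose $L\subset W^\perp$ with $q|_L\cong\sigma\pi$.

**Step 3: choose a basis of the block that sees $u$ at most once.** Let $w$ be the orthogonal projection of $u$ to $L$. Put $f_1=w$ if $w\ne0$, and let $f_1\in L$ be any nonzero vector if $w=0$. Put $\lambda=q(f_1)\neq0$. Since $\lambda/\sigma\in D(\pi)$, (P) gives $L\cong\sigma\pi\cong\lambda\pi$. By Witt's extension theorem, $L$ has an orthogonal basis $f_1,\dots,f_r$ with all $q(f_l)=\lambda$. For $l\ge2$ we have $b(u,f_l)=b(w,f_l)=0$: either $w=f_1$ or $w=0$.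

**Step 4: move the block to $r$ vectors of an orthonormal basis.** Since $\lambda\in D(q)$ and $N$ is a power of $2$, (P) gives a similitude $S:V\to V$ with $q(Sv)=\lambda q(v)$. Put $g_l=\lambda^{-1}Sf_l$ for $1\le l\le r$. Then $q(g_l)=\lambda^{-2}\cdot\lambda\cdot\lambda=1$ and $b(g_l,g_m)=\lambda^{-1}b(f_l,f_m)=0$ for $l\neq m$. By Witt's theorem they extend to an orthonormal basis $g_1,\dots,g_N$ of $V$. The equality of all the values $q(f_l)$, which failed in Section 3, is exactly what makes this step possible.

**Step 5: read the transported solution in the new basis.** Put $u'=Su$, $w'_j=Sw_j$; this is again a solution. For $l\le r$,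
$$b(w'_j,g_l)=\lambda^{-1}b(Sw_j,Sf_l)=b(w_j,f_l)=0,\qquad u'_l:=b(u',g_l)=\lambda^{-1}b(Su,Sf_l)=b(u,f_l).$$
So the first $r$ elements have no pure part. Moreover $u_2'=\dots=u_r'=0$, and $u_1'=b(u,f_1)$ equals $q(w)=\lambda\ne0$ if $w\ne0$, and $0$ if $w=0$. Write $a'_l=u'_l+p'_l$ for the elements with $l>r$. Then
$$u_1'^2+\sum_{l=r+1}^N a_l'^2=0, \tag{4}$$
with exactly $M$ terms in the sum.

**Step 6: conclude.** If $w\ne0$, divide (4) by $u_1'^2=\lambda^2$: this writes $-1$ as a sum of $M$ squares. If $w=0$, then $u_1'=0$, so $\sum_{l>r}a_l'^2=0$. Here the $a'_l$ with $l>r$ are not all $0$, because the transported solution is nonzero and its first $r$ elements vanish. If $u\ne0$, then $u'\neq 0$ and $\sum_{l>r}u_l'^2=q(u')\ne0$ by anisotropy; if $u=0$, all $u'_l$ vanish. In either case Lemma 1 shows that $-1$ is a sum of $M$ squares. $\square$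

## 6. Failure at $n=7$ for $Q(n)$ and $n=15$ for $O(n)$

*Proof of the Corollary.* Let $\frac dDN<n<N=2^k$, with $N\ge2D$. The algebra $C(n)$ is not split by Lemma 3(b), and $\underline s(C(n))\le n<N$ by (3). So Theorem A gives $\underline s(C(n))\le s(C(n))\le\frac dDN<n$. For $d=3$ the intervals are $6<n<8$, $12<n<16$, $24<n<32$, and so on; for $d=7$ they are $14<n<16$, $28<n<32$, and so on. (For $N=D$ there is no integer strictly between $d$ and $D$.) $\square$

In particular $\underline s(Q(7))\le s(Q(7))\le6$ and $\underline s(O(15))\le s(O(15))\le14$. This disproves Conjecture 3.2, for quaternions and for octonions, for the level and for the sublevel, and for infinitely many $n$. Up to here only Witt's and Springer's theorems and (P) were used, and Springer's only to make sense of $C(n)$.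

## 7. Lower bounds from dimension counts

How could one prove that $C(n)$ needs many squares? If $m$ squares suffice over $K=F(\varphi_n)$, then some explicit projective scheme $Z$ over $F$ acquires a point over $K$. If $Z$ has small dimension and no points over odd degree extensions of $F$, this should be impossible. The theorem that makes this precise is the following.

**Theorem (Karpenko–Merkurjev, *Essential dimension of quadrics*, Invent. Math. 153 (2003), Thm. 3.1).** Let $X$ be an anisotropic smooth projective quadric over $F$ ($\mathrm{char}\ne2$) of dimension $\ge1$, with first Witt index $i_1$, and let $Y$ be a complete $F$-variety all of whose closed points have even degree. If $Y$ has a closed point of odd degree over $F(X)$, then $\dim Y\ge\dim X-i_1+1$.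

For us $X$ is the quadric of $\varphi_n$. As $\dim\varphi_n=dn+1$, we have $\dim X=dn-1\ge2$; by Lemma 3, $X$ is anisotropic and $i_1=1$.

**Lemma 6.** Let $Z$ be a closed subscheme of a projective space over $F$ having no point over any odd degree extension of $F$ (including $F$ itself). If $Z(K)\ne\emptyset$, then $\dim Z\ge dn-1$.

*Proof.* Let $Y$ be the closure, with reduced structure, of the image point of $\mathrm{Spec}\,K\to Z$. It is an integral projective scheme, so a complete variety, and it has a $K$-point, that is, a closed point of degree $1$ over $K=F(X)$. A closed point of $Y$ of odd degree would be a point of $Z$ over its residue field, an odd degree extension of $F$; so all closed points of $Y$ have even degree. The theorem gives $\dim Z\ge\dim Y\ge(dn-1)-1+1=dn-1$. $\square$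

In the next two proofs dimensions are computed over an algebraic closure, and we use that a scheme mapping to a base of dimension $\beta$ with all fibres of dimension at most $\gamma$ has dimension at most $\beta+\gamma$.

**Proposition 7.** $\underline s(C(n))\ge \frac{dn}D$ for all $n\ge1$.

*Proof.* Let $m=\underline s(C(n))$. If $m\ge n$ we are done, so let $1\le m\le n-1$.

**Step 1: the scheme of vanishing sums of $m+1$ squares.** Let $Z$ over $F$ be the scheme of $[u:p]$, $u=(u_0,\dots,u_m)$, $p=(p_0,\dots,p_m)\in C_0^{m+1}$, with
$$\sum u_i^2+\sum T(p_i)=0,\qquad \sum u_ip_i=0 ,$$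
where $C_0$ is the pure part of the starting algebra over $F$. By (1), $Z(K)\ne\emptyset$. A point of $Z$ over an odd degree extension of $F$ would be an isotropic vector of $(m+1)\times\langle1\rangle\perp(m+1)\times T_P$ there, which Lemma 3(a) excludes.

**Step 2: the dimension of $Z$.** The part $u=0$ is a quadric in a projective space of dimension $d(m+1)-1$, so it has dimension $d(m+1)-2\le dn-2$. The part $u\ne0$ maps to $\mathbb P^m$ by $[u:p]\mapsto[u]$. Fix $u\ne0$. The $p$ with $\sum u_ip_i=0$ form a linear space of dimension $d(m+1)-d=dm$, and the remaining equation is $\sum T(p_i)=-\sum u_i^2$. Where $\sum u_i^2\ne0$, it is a polynomial with nonzero constant term, so the fibre has dimension at most $dm-1$; this gives at most $m+dm-1$. Where $\sum u_i^2=0$, the base has dimension $m-1$ and the fibre has dimension at most $dm$; this gives again at most $m-1+dm$. So the part $u\ne0$ has dimension at most $Dm-1$.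

**Step 3: conclude.** By Lemma 6, $\max\{dn-2,Dm-1\}\ge dn-1$, so $Dm\ge dn$. $\square$

**Proposition 8.** $s(C(n))\ge\min\{n,\frac{d(n+1)}D\}$ for all $n\ge1$.

*Proof.* Let $m=s(C(n))$ and assume $m\le n-1$. For the level one of the elements is the scalar $1$, which makes the scheme smaller. Let $Z$ be the scheme of $[u_0:u:p]$, $u=(u_1,\dots,u_m)$, $p\in C_0^m$, with
$$u_0^2+\sum_{i=1}^m u_i^2+\sum_{i=1}^m T(p_i)=0,\qquad\sum_{i=1}^mu_ip_i=0.$$
An expression of $-1$ as a sum of $m$ squares over $K$ gives a point of $Z(K)$ with $u_0=1$. There are no points over odd degree extensions of $F$, by Lemma 3(a) for $(m+1)\times\langle1\rangle\perp m\times T_P$.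

The part $u=0$ is a quadric in $\mathbb P^{dm}$, of dimension $dm-1<dn-1$. The part $u\ne0$ maps to $\mathbb P^{m-1}$ by $[u_0:u:p]\mapsto[u]$. For fixed $u$, the pairs $(u_0,p)$ with $\sum u_ip_i=0$ form an affine space of dimension $1+d(m-1)$. In it the fibre is cut out by one polynomial, which is nonzero because it contains $u_0^2$. So the fibres have dimension at most $d(m-1)$, and this part has dimension at most $(m-1)+d(m-1)=D(m-1)$.

Lemma 6 gives $D(m-1)\ge dn-1$, so $Dm\ge dn-1+D=d(n+1)$. $\square$

This count also shows where a proof of the conjecture along these lines stops. For $d=3$, $n=7$, $m=6$ the two sides of $D(m-1)\ge dn-1$ are $20$ and $20$; for $d=7$, $n=15$, $m=14$ they are $104$ and $104$. No contradiction arises, and these are the cases in which the conjecture does fail.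

At powers of two we can do better, because a similitude shrinks the scheme to a quadric.

**Proposition 9.** If $n\ge N=2^k$, then $\underline s(C(n))\ge N$.

*Proof.* For $N=1$ there is nothing to show. Let $N\ge2$ and suppose $\underline s(C(n))\le N-1$. Then there is a solution $(u;w_1,\dots,w_d)$ of length $N$ over $K$. The form $q=N\times\langle1\rangle$ is anisotropic because $K$ is formally real.

**Case $u\ne0$.** Put $\lambda=q(u)$. By (P) there is a similitude $S_0$ with factor $\lambda$. Then $q(S_0u)=\lambda^2=q(\lambda e_1)$, so by Witt's extension theorem some isometry $\tau$ of $V$ maps $S_0u$ to $\lambda e_1$. Put $S=\tau S_0$, so that $Su=\lambda e_1$. In the solution $(Su;Sw_1,\dots,Sw_d)$ each $Sw_j$ is orthogonal to $e_1$, so the first element has no pure part, and (2) reads $\lambda^2+\sum_{l=2}^NT(p_l')=0$. Hence $\varphi_{N-1}$ is isotropic over $K$.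

**Case $u=0$.** Then $N\times T_P$ is isotropic over $K$.

In the two cases the quadric of $\varphi_{N-1}$, resp. of $N\times T_P$, has a $K$-point, and by Lemma 3(a) it has none over odd degree extensions of $F$ (for the second, $N\times T_P$ is a subform of $\varphi_N$). Their dimensions are $d(N-1)-1$ and $dN-2$, both less than $dn-1$. This contradicts Lemma 6. $\square$

For instance, with $N=n=2$ this says $\underline s(C(2))=2$.

## 8. Values at the two edges of each gap

*Proof of Theorem B.*

**Part 2.** For $n=2^k$, Proposition 9 and (3) give $2^k\le\underline s(C(n))\le s(C(n))\le2^k$.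

**Part 1.** Let $n=N-1$ with $N=2^k\ge D$. Proposition 7 gives
$$\underline s(C(n))\ge\frac{d(N-1)}D=\frac dDN-\frac dD .$$
Since $\frac dDN$ is an integer and $0<\frac dD<1$, we get $\underline s(C(n))\ge\frac dDN$. On the other hand $\underline s(C(n))\le N-1<N$ by (3), so Theorem A gives $s(C(n))\le\frac dDN$. Hence $s=\underline s=\frac dDN$.

**Part 3, level.** The two general bounds are Propositions 7 and 8. Suppose $s(C(n))=m\le n-1$. Then Proposition 8 gives $D(n-1)\ge Dm\ge d(n+1)$, and since $D-d=1$ this means $n\ge d+D$, which is $7$, resp. $15$. Together with $s(C(n))\le n$ from (3), this proves $s(Q(n))=n$ for $n\le6$ and $s(O(n))=n$ for $n\le14$. Part 1 with $N=8$, resp. $N=16$, gives $s(Q(7))=6$ and $s(O(15))=14$.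

**Part 3, sublevel.** Suppose $\underline s(C(n))=m\le n-1$. Then Proposition 7 gives $D(n-1)\ge dn$, so $n\ge D$. Hence $\underline s(C(n))=n$ for $n<D$. For $n=D$, a power of two, it holds by part 2. So it holds for $n\le4$, resp. $n\le8$.

**Part 3, the case $n=N-2$ with $N=2^k\ge2D$.** Since $N/D\ge2$, we have $n=N-2\ge N-\frac ND=\frac dDN$. Also $\frac{d(n+1)}D=\frac{d(N-1)}D=\frac dDN-\frac dD$. By Proposition 8 and integrality, $s(C(n))\ge\frac dDN$. As $\underline s(C(n))\le n<N$, Theorem A gives $s(C(n))\le\frac dDN$. $\square$

For $N=8$, $d=3$, this last case gives $s(Q(6))=6$, in agreement with the list; for $N=16$ it gives $s(Q(14))=12$.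

For the values of $n$ not covered by Theorem B we have only the bounds proved above. For example, for $Q(9)$ they leave $8\le\underline s(Q(9))\le s(Q(9))\le9$ (Proposition 9 and (3)), and for $Q(5)$ they leave $4\le\underline s(Q(5))\le5$, while $s(Q(5))=5$.
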